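\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Endomorphisms of the cohomology of flag manifolds\\ with a one-dimensional block}


\begin{abstract}
Let $1,p,q$ be distinct positive integers. We prove that every graded algebra endomorphism of
$H^*(U(n)/(U(1)\times U(p)\times U(q));R)$, with $n=1+p+q$ and $R=\mathbb Z$ or $\mathbb Q$, is either a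
grading endomorphism or factors through $H^*(\mathbb CP^{n-1};R)$. This was conjectured, and proved for
$q\ge 2p^2-1$, in ``Self-maps of flag manifolds''. More generally we describe the endomorphisms for all flag
manifolds $M(1,n_2,\dots,n_s)$ with $s\ge3$ and $\max n_i\ge2$, over any integral domain of characteristic~$0$, and over
$\mathbb Z$ and $\mathbb Q$ we list those that factor through $H^*(\mathbb CP^{n-1};R)$. The method is to
let an endomorphism act on the variety of factorizations of the generic trinomial $z^n+uz+w$, whose
Galois group is the full symmetric group.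
\end{abstract}

\section{The question and the results}

Let $n=n_1+\dots+n_s$ with positive integers $n_i$, and let
\[
M=M(n_1,\dots,n_s)=U(n)/(U(n_1)\times\dots\times U(n_s))
\]
be the complex flag manifold of orthogonal decompositions of $\mathbb C^n$ into subspaces of dimensions
$n_1,\dots,n_s$. Its cohomology is generated by the Chern classes $x_{i,l}\in H^{2l}(M)$
($1\le i\le s$, $1\le l\le n_i$) of the $s$ tautological bundles. \emph{We halve the topological degree}, so that
$\deg x_{i,l}=l$; only in the notation $H^{2j}(M;R)$ do we keep the topological one. The sum of the tautological bundles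
is trivial, and the resulting identity is the only relation. It is convenient to write it with an auxiliary variable $z$ of
degree $1$:
\begin{equation}\label{eq:rel}
\prod_{i=1}^sP_i(z)=z^n,\qquad P_i(z)=z^{n_i}+x_{i,1}z^{n_i-1}+\dots+x_{i,n_i}.
\end{equation}
Since $M$ has a cell decomposition with only even-dimensional cells, this presentation holds over every commutative
ring $R$. Thus a graded algebra homomorphism from $H^*(M;R)$ to a commutative graded $R$-algebra $C$ is the same as a
factorization of $z^n$ in $C[z]$ into an ordered product of monic homogeneous factors of degrees $n_1,\dots,n_s$. By an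
\emph{endomorphism} we mean a graded $R$-algebra endomorphism of $H^*(M;R)$. Every self-map of $M$ induces one.

Which endomorphisms are there? Three kinds are visible in \eqref{eq:rel}.

\emph{Grading endomorphisms.} The relation is homogeneous, so for $a\in R$ there is an endomorphism $g_a$
that multiplies $H^{2j}(M;R)$ by $a^j$ (with $0^0=1$). It commutes with all endomorphisms.

\emph{Block permutations.} If $\sigma$ is a permutation of $\{1,\dots,s\}$ with $n_{\sigma(i)}=n_i$ for all $i$,
then $\tau_\sigma\colon x_{i,l}\mapsto x_{\sigma(i),l}$ is an automorphism.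

\emph{Projective endomorphisms.} Let $n_j=1$. Recording the $j$-th line gives a map $M\to\mathbb CP^{n-1}$. It is a
fiber bundle whose fiber is again a flag manifold, and by the Leray--Hirsch theorem it induces a monomorphism
$H^*(\mathbb CP^{n-1};R)\to H^*(M;R)$ with image $R[x_{j,1}]$. So an endomorphism factors through this monomorphism
if and only if its image lies in $R[x_{j,1}]$. When $n_1=1$, the endomorphisms with image in $R[x_{1,1}]$ are called
\emph{projective}. Such endomorphisms can be nontrivial, because in the ring $R[x]/(x^n)=H^*(\mathbb CP^{n-1};R)$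
we have $z^n=z^n-cx^n$ for every $c\in R$, and the right side may factor nontrivially over $R$.

For $M(1,p,q)$ with $1,p,q$ distinct there are no nontrivial block permutations, and the natural guess is that only grading and
projective endomorphisms occur. This is Theorem~1.4 of \cite{SM} under the additional hypothesis $q\ge2p^2-1$. The authors of \cite{SM}
believe that this hypothesis, which arises from their method of proof, is unnecessary. We prove that this is so.

\begin{theorem}\label{thm:A}
Let $1,p,q$ be distinct positive integers and $R=\mathbb Z$ or $\mathbb Q$. Every graded algebra endomorphism of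
$H^*(M(1,p,q);R)$ is a grading endomorphism or a projective endomorphism.
\end{theorem}

It is no harder to treat any number of blocks.

\begin{theorem}\label{thm:B1}
Let $n_1=1$, $s\ge3$, $\max n_i\ge2$, $M=M(n_1,\dots,n_s)$, and let $R$ be an integral domain of characteristic~$0$.
Every graded $R$-algebra endomorphism of $H^*(M;R)$ either equals $g_a\tau_\sigma$ with $a\in R$ and a permutation
$\sigma$ such that $n_{\sigma(i)}=n_i$ for all $i$, or has image in $R[x_{j,1}]$ for some $j$ with $n_j=1$.
\end{theorem}

Theorem~\ref{thm:A} follows at once. If $1,p,q$ are distinct, then the only $\sigma$ is the identity and the only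
$j$ is $1$. Over $\mathbb Z$ and $\mathbb Q$ the second kind of endomorphism can be listed. Let $\Phi_d$ be the $d$-th cyclotomic
polynomial and $\varphi(d)$ its degree. Here and below a homomorphism is applied to a polynomial in $z$ coefficient by coefficient.

\begin{theorem}\label{thm:B2}
In the situation of Theorem~\ref{thm:B1} let $R=\mathbb Z$ or $\mathbb Q$, and fix $j$ with $n_j=1$. The endomorphisms
$f\ne g_0$ with image in $R[x_{j,1}]$ correspond bijectively to the pairs consisting of an element $a\in R\setminus\{0\}$ and an
ordered partition $\{d:d\mid n,\ d>1\}=\Delta_2\sqcup\dots\sqcup\Delta_s$ with $\sum_{d\in\Delta_i}\varphi(d)=n_i$ for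
$2\le i\le s$, via
\[
f(x_{1,1})=a\,x_{j,1},\qquad
f(P_i)(z)=\prod_{d\in\Delta_i}(-ax_{j,1})^{\varphi(d)}\,\Phi_d\Big(\frac z{-ax_{j,1}}\Big)\quad(2\le i\le s).
\]
\end{theorem}

\begin{corollary}\label{cor}
Let $1,p,q$ be distinct positive integers, $n=1+p+q$, and $R=\mathbb Z$ or $\mathbb Q$. Then $H^*(M(1,p,q);R)$ has an endomorphism that is not
a grading endomorphism if and only if $p$ is the sum of $\varphi(d)$ over some set of divisors $d>1$ of $n$.
If $n$ is prime, every endomorphism is a grading endomorphism. Distinctness cannot be dropped in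
Theorem~\ref{thm:A}: if $p=q\ge2$, or if exactly one of $p,q$ equals $1$, then the swap of the two equal blocks is
neither grading nor projective.
\end{corollary}

For example, write $x=x_{1,1}$ and $c_i=x_{2,i}$ on $M(1,2,3)$. Here $n=6$, $\varphi(2)=1$ and $\varphi(3)=\varphi(6)=2$,
so $\Delta_2=\{3\}$ or $\{6\}$. The projective endomorphisms other than $g_0$ are $x\mapsto ax$, $c_1\mapsto\mp ax$,
$c_2\mapsto a^2x^2$ with $a\ne0$. For $M(1,2,4)$ we have $n=7$, and only grading endomorphisms exist. In neither case
is $q\ge2p^2-1$.

\medskip\noindent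
\textbf{The idea.} The ring $H^*(M;\mathbb C)$ is the coordinate ring of a fat point, namely the scheme of factorizations of $z^n$
into monic factors of degrees $n_1,\dots,n_s$. This is the special fiber of the family of such factorizations
of $z^n+uz+w$. For degree reasons an endomorphism extends to this two-parameter family, sending $u$ to a multiple
$\lambda_1u$ and $w$ to $\lambda w+\ell u$, where $\ell$ has degree~$1$. The total space of the family is irreducible, because the
Galois group of $z^n+uz+w$ over $\mathbb C(u,w)$ is $S_n$, and Galois theory then determines which algebraic functions the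
factors may be sent to. Section~\ref{sec:ex} does this by hand for $M(1,1,2)$. Sections~\ref{sec:lift}--\ref{sec:proof}
prove Theorem~\ref{thm:B1}, and Section~\ref{sec:proj} proves Theorem~\ref{thm:B2} and Corollary~\ref{cor}.

\section{The case $M(1,1,2)$ by hand}\label{sec:ex}

In this section, which only serves as an illustration, the coefficients are complex. Put $x=x_{1,1}$, $y=x_{2,1}$.
Eliminating the classes of the third bundle, we set
$Q=z^2-(x+y)z+(x^2+xy+y^2)$ and find
\[
(z+x)(z+y)Q(z)=z^4+uz+w,\qquad u=(x+y)(x^2+y^2),\quad w=xy(x^2+xy+y^2),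
\]
so $H^*(M;\mathbb C)=\mathbb C[x,y]/(u,w)$. There is no relation in degrees below $3$. Hence an endomorphism lifts to a linear
substitution $F$ of $\mathbb C[x,y]$ with $F(u)=\lambda_1u$ and $F(w)=\lambda w+\ell u$, where $\lambda_1,\lambda\in\mathbb C$ and $\ell$
is a linear form. Therefore
\begin{equation}\label{eq:ex}
(z+F(x))(z+F(y))\,F(Q)(z)=z^4+\lambda_1uz+\lambda w+\ell u .
\end{equation}

\emph{Step 1: the image of $x$.} Let $\xi\ne\eta$ be fourth roots of unity. At $(x,y)=(-\xi,-\eta)$ we have $u=0$ and
$w=-1$, since $z^4-1=(z-\xi)(z-\eta)Q(z)$. Let $F(x)=ax+by$. Putting $z=-F(x)$ in \eqref{eq:ex} gives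
$(a\xi+b\eta)^4=\lambda$. Suppose $b\ne0$ and fix $\xi$. The three possible $\eta$ give three distinct points $a\xi+b\eta$
on the circle with center $a\xi$ and radius $|b|$. All three have the same modulus, so they also lie on a circle around $0$. Two circles
with three common points coincide, so $a\xi=0$ and $a=0$. Thus $F(x)$ is a multiple of $x$ or of $y$. If $F(x)=0$, then
$\lambda=0$, and \eqref{eq:ex} shows that $F(y)$ vanishes at all these points, so $F=0$. Otherwise, composing with the swap of
$x$ and $y$ if necessary and with a grading endomorphism, we may assume $F(x)=x$. Then $\lambda=1$.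

\emph{Step 2: the image of $y$.} Putting $z=-x$ in \eqref{eq:ex} and in the original identity and subtracting, we get
$u\big((1-\lambda_1)x+\ell\big)=0$, so $\ell=-(1-\lambda_1)x$ and the right side of \eqref{eq:ex} is $z^4-x^4+\lambda_1u(z+x)$.
Cancel $z+x$, write $F(y)=\alpha x+\beta y$, and evaluate at $z=-F(y)$, $x=-1$, $y=-Y$. With $\psi(Y)=1+Y+Y^2+Y^3$ we have
$u=-\psi(Y)$ there, and the result is
\[
\psi(\alpha+\beta Y)=\lambda_1\psi(Y).
\]
If $\lambda_1=0$, then $\beta=0$ and $\psi(\alpha)=0$. So $F(y)=\alpha x$ with $\alpha\in\{-1,i,-i\}$, and the image of $F$ is in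
$\mathbb C[x]$. If $\lambda_1\ne0$, then $\beta\neq 0$. The left side has the same critical values as $\psi$, while the right side has those of
$\psi$ multiplied by $\lambda_1$. With $X=Y+\frac13$ we have $\psi=X^3+\frac23X+\frac{20}{27}$, so the two critical values
have sum $\frac{40}{27}\ne0$, and $\lambda_1=1$. Now the affine substitution $Y\mapsto\alpha+\beta Y$, that is,
$X\mapsto\beta X+\gamma$ for some $\gamma$, preserves $X^3+\frac23X+\frac{20}{27}$. The absence of an $X^2$-term forces $\gamma=0$, and then $\beta^3=1$
and $\beta=1$. So $F(y)=y$.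

Both steps survive in general. Step~1 does so almost literally. In Step~2 the classes $x_{i,l}$ are no longer negatives
of roots of the trinomial but coefficients of its factors of higher degree, and there are relations among them.
So we cannot compare affine substitutions; we compare the fields generated by the factors instead. The
critical values will reappear as branch points.

\section{Lifting an endomorphism}\label{sec:lift}

From here to the end of Section~\ref{sec:proof}, $n_1=1$, $s\ge3$ and $\max n_i\ge2$. The theorems do not change when the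
blocks with index $\ge2$ are permuted, so we assume
\[
q:=n_s=\max_i n_i\ge2 ,
\]
and we write $x=x_{1,1}$.

\subsection*{Eliminating the largest block}
For a ring $R$ let $S_R=R[x_{i,l}:1\le i<s,\ 1\le l\le n_i]$, and let $S=S_{\mathbb C}$. In \eqref{eq:rel} the coefficient of
$z^{n-l}$ on the left, for $1\le l\le q$, is $x_{s,l}$ plus a polynomial in the $x_{i,l'}$ with $i<s$ and the
$x_{s,l'}$ with $l'<l$. Hence these $q$ coefficients vanish for exactly one choice of elements $x_{s,l}\in S_{\mathbb Z}$, which are
homogeneous of degree $l$. \emph{From now on $x_{s,l}$ and $P_s$ have this meaning.} So in $S_{\mathbb Z}[z]$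
\begin{equation}\label{eq:univ}
P_1\cdots P_s=z^n+\sum_{m=q+1}^nr_mz^{n-m},\qquad \deg r_m=m,
\end{equation}
and $H^*(M;R)=S_R/I_R$ with $I_R=(r_{q+1},\dots,r_n)$. Put $I=I_{\mathbb C}$ and $A=S/I=H^*(M;\mathbb C)$. The same recursion,
read over a $\mathbb C$-algebra, determines the last factor by the others and gives the following property.

\begin{quote}
\textbf{(U)} Let $B$ be a commutative $\mathbb C$-algebra. A homomorphism $\phi\colon S\to B$ is the same as a choice of monic
polynomials $P_{i,B}\in B[z]$ of degree $n_i$ for $i<s$. If $P_{s,B}$ is monic of degree $q$ and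
$\prod_{i=1}^sP_{i,B}=z^n+\sum_{m>q}b_mz^{n-m}$, then $\phi(P_s)=P_{s,B}$ and $\phi(r_m)=b_m$ for all $m$.
\end{quote}

\subsection*{Two deformations of $A$}
As $s\ge3$, we have $n-q\ge2$. Let
\[
u=r_{n-1},\quad w=r_n,\quad J_2=(r_{q+1},\dots,r_{n-2}),\quad J_1=J_2+(u),\quad R_2=S/J_2,\quad R_1=S/J_1 .
\]
By (U), $R_2$ is the coordinate ring of the scheme of factorizations of polynomials of the form $z^n+uz+w$, and $R_1$ the ring
for the subfamily $z^n+w$.

\begin{lemma}\label{lem:free}
Put $\nu=n!/\prod_in_i!$. Then $\dim A=\nu$, the $\mathbb C[u,w]$-module $R_2$ is graded free of rank $\nu$, and the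
$\mathbb C[w]$-module $R_1$ is graded free of rank $\nu$. The quotient maps from $S$ to $R_2$, $R_1$ and $A$ are isomorphisms in degrees $\le q$.
\end{lemma}

\begin{proof}
A homomorphism $S\to\mathbb C$ that kills $I$ gives a factorization of $z^n$ into monic factors; all of these are powers of $z$, so
it kills all $x_{i,l}$. By the Nullstellensatz the ideal $(x_{i,l}:i<s)$ is the radical of $I$, so $\dim A<\infty$. Now $S$ is a polynomial
ring in $n-q$ variables, and $r_{q+1},\dots,r_n$ are $n-q$ homogeneous elements of positive degree with finite-dimensional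
quotient. Since $S$ is Cohen--Macaulay, they form a regular sequence. So the Hilbert series of $A$ is
$\prod_{m=q+1}^n(1-t^m)\big/\prod_{i<s}\prod_{l=1}^{n_i}(1-t^l)$. It is a polynomial, and letting $t\to1$ we find
$\dim A=(q+1)\cdots n/\prod_{i<s}n_i!=\nu$.

The elements $u,w$ form a regular sequence on $R_2$, and $R_2/(u,w)=A$. Homogeneous lifts to $R_2$ of a basis of $A$ generate $R_2$ over
$\mathbb C[u,w]$ by the graded Nakayama lemma. The Hilbert series of $R_2$ is that of $A$ divided by $(1-t^{n-1})(1-t^n)$, so there
are no relations among these generators. The argument for $R_1$ is the same, with the single element $w$. The last statement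
holds because $J_2\subset J_1\subset I$ are generated in degrees $>q$.
\end{proof}

\subsection*{The lift}
Call a graded $\mathbb C$-algebra endomorphism $F$ of $S$ \emph{admissible} if $F(I)\subset I$. We write $P_i^F$ for the result of
applying $F$ to the coefficients of $P_i$.

\begin{lemma}\label{lem:lift}
\textup{(a)} Let $R$ be an integral domain of characteristic $0$ and $f$ an endomorphism of $H^*(M;R)$. There are a subring
$R'\subset R$, an embedding $R'\subset\mathbb C$ and an admissible $F$ such that, for all $i<s$ and $l\le n_i$, the
polynomial $F(x_{i,l})$ has coefficients in $R'$ and represents $f(x_{i,l})$. If $R=\mathbb Z$ or $\mathbb Q$, the embedding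
$R'\subset\mathbb C$ is the inclusion.

\textup{(b)} Let $F$ be admissible. Then $F$ induces endomorphisms of $R_2$ and $R_1$, and there are
$\lambda_1,\lambda\in\mathbb C$ and $\ell\in S$ homogeneous of degree $1$ with
\begin{align}
\prod_{i=1}^sP_i^F&=z^n+\lambda_1uz+\lambda w+\ell u\quad\text{in }R_2[z],\label{eq:R2}\\
\prod_{i=1}^sP_i^F&=z^n+\lambda w\quad\text{in }R_1[z].\label{eq:R1}
\end{align}
The numbers $\lambda_1$ and $\lambda$ are determined by $F$.
\end{lemma}

\begin{proof}
(a) All generators of $S_R$ have degree $\le q$, and $I_R$ vanishes in these degrees. So $f$ has a unique graded lift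
$F_R\colon S_R\to S_R$, and $F_R(I_R)\subset I_R$. Write $F_R(r_m)=\sum_kh_{mk}r_k$ with $h_{mk}\in S_R$. Let $R'$ be
the subring of $R$ generated by the finitely many coefficients of the $F_R(x_{i,l})$, $i<s$, and of the $h_{mk}$. Its fraction field
is finitely generated over $\mathbb Q$, hence embeds in $\mathbb C$. The restriction of $F_R$ to $S_{R'}$ maps $I_{R'}$ into
itself, and its extension to $S$ is the required $F$.

(b) An element of $I$ of degree $m$ lies in the ideal $(r_{q+1},\dots,r_m)$, because the other generators have larger degree. So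
$F(r_m)\in J_2$ for $m\le n-2$. Similarly $F(u)\in\lambda_1u+J_2$ and $F(w)\in\lambda w+\ell u+J_2$ with
$\lambda_1,\lambda\in\mathbb C$ and $\deg\ell=1$. Hence $F(J_2)\subset J_2$ and $F(J_1)\subset J_1$. Apply $F$ to
\eqref{eq:univ} and reduce modulo $J_2$ and modulo $J_1$. Uniqueness holds because $u\ne0$ in $R_2$ and $w\ne0$ in $R_1$, by
Lemma~\ref{lem:free}.
\end{proof}

\section{The image of $x$}\label{sec:linear}

We first use the one-parameter family $z^n+w$ at $w=-1$, where all factorizations are explicit. Let $\mu_n\subset\mathbb C$ be
the group of $n$-th roots of unity. By (U), homomorphisms $R_1\to\mathbb C$ with $w\mapsto-1$ correspond to factorizations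
of $z^n-1$, that is, to ordered partitions
\[
\mu_n=T_1\sqcup\dots\sqcup T_s,\qquad|T_i|=n_i,
\]
where $T_i$ is the root set of the image of $P_i$. We call these $\nu$ homomorphisms (and partitions) \emph{points}. The value of
$-x_{i,1}$ at a point is $\sum_{t\in T_i}t$.

\begin{lemma}\label{lem:points}
A homogeneous $g\in S$ of degree $\le q$ that vanishes at all points is $0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:free}, $\dim R_1/(w+1)=\nu$. Evaluation at the $\nu$ distinct points is a surjection
$R_1/(w+1)\to\mathbb C^\nu$ by the Chinese remainder theorem, hence an isomorphism. So the image of $g$ in $R_1$ is $(w+1)g'$ for some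
$g'\in R_1$. If $g'\ne0$, then the homogeneous components of $(w+1)g'$ include the lowest component of $g'$ and $w$ times its
highest component. The latter is nonzero and of larger degree, because $w$ is a non-zero-divisor on $R_1$. This contradicts the homogeneity of
$g$. So $g'=0$, and $g=0$ in $R_1$. Since $\deg g\le q$, it follows that $g=0$ in $S$.
\end{proof}

\begin{proposition}\label{prop:linear}
Let $F$ be admissible. There are $a\in\mathbb C$ and $j<s$ with $n_j=1$ such that $F(x)=a\,x_{j,1}$, and $\lambda=a^n$. If $a=0$, then
$F(x_{i,l})=0$ for all $i,l$.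
\end{proposition}

\begin{proof}
Write $F(x)=\sum_{i<s}b_ix_{i,1}$. At a point the value of $-F(x)$ is $W=\sum_{i<s}b_i\sum_{t\in T_i}t$, and putting
$z=-F(x)$ in \eqref{eq:R1} gives $W^n=\lambda$. So $|W|=\rho:=|\lambda|^{1/n}$ at all points. The block $T_s$ does not enter
into $W$, so its $q\ge2$ elements can be exchanged freely with elements of the other blocks.

\emph{Claim: if $b_i\ne0$, then $W=b_it$ at every point and for every $t\in T_i$.} Put $s_0=W-b_it$. For each
$t'\in V:=\{t\}\cup T_s$ let $t'$ take the place of $t$ in $T_i$, and for $t'\neq t$ let $t$ take the place of $t'$ in $T_s$. At the new point the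
value is $s_0+b_it'$. Since $|V|=q+1\ge3$, we get three distinct numbers that lie on the circle with center $s_0$ and radius
$|b_i|>0$ and have modulus $\rho$. Then $\rho>0$, and two circles with three common points coincide. Hence $s_0=0$.

If $b_i\ne0$, the claim shows that $T_i$ has only one element, so $n_i=1$. Suppose $b_i,b_k\ne0$ with $i\ne k$, and let $T_i=\{t\}$,
$T_k=\{t_k\}$ at some point. The claim gives $b_it=W=b_kt_k$ at every point. Exchanging $t_k$ with an element of
$T_s$ changes the right side but not the left, a contradiction. So at most one $b_j$ is nonzero, and then $n_j=1$.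
Thus $F(x)=a\,x_{j,1}$, where we take $j=1$ and $a=0$ if all $b_i$ vanish. Now $W=at$ with $t\in\mu_n$, so $\lambda=W^n=a^n$.

If $a=0$, then $\lambda=0$, and at every point \eqref{eq:R1} reads $\prod_iP_i^F=z^n$. Hence $P_i^F=z^{n_i}$ at every point, that is,
all $F(x_{i,l})$ vanish at all points. Their degrees are $\le q$, so they vanish by Lemma~\ref{lem:points}.
\end{proof}

The hypothesis $\max n_i\ge2$ enters through $|V|\ge3$. If $n_j=1$ for some $j\ge2$, block permutations do send $x$ to $x_{j,1}$.

\section{The generic trinomial}\label{sec:tri}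

The family $z^n+w$ says little more: over $\mathbb C(w)$ its Galois group is cyclic of order $n$, so the $\nu>n$ factorizations
fall into several orbits. We therefore pass to the two-parameter family, on which $F$ still acts in a controlled way. Let
\[
K_0=\mathbb C(u,w),\qquad G(z)=z^n+uz+w,
\]
and let $\theta$ be a root of $G$ in an algebraic closure $\Omega$ of $K_0$. Since $\mathbb C[u,w,z]/(G)\cong\mathbb C[u,z]$ is a domain,
$G$ is irreducible over $K_0$ by Gauss's lemma, and it is separable. Also $K:=K_0(\theta)=\mathbb C(u,\theta)$, with $u,\theta$ algebraically independent over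
$\mathbb C$ and $[K:K_0]=n$. As $w=-\theta^n-u\theta$, we have $G(z)=(z^n-\theta^n)+u(z-\theta)$. We make this dimensionless by
putting $v=u/\theta^{n-1}$. Then $K=\mathbb C(v,\theta)$ and
\begin{equation}\label{eq:dim}
G(\theta Y)=\theta^n(Y-1)\big(\psi(Y)+v\big),\qquad\psi(Y)=1+Y+\dots+Y^{n-1}.
\end{equation}
So everything depends on the one-parameter equation $\psi(Y)+v=0$, whose branch points are the negatives of the critical values of
$\psi$.

\begin{lemma}\label{lem:psi}
Let $n\ge3$ and let $B\subset\mathbb C$ be the set of critical values of $\psi$.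
\begin{itemize}
\item[\textup{(a)}] $\psi$ has $n-2$ distinct critical points, all simple, with pairwise distinct critical values.
\item[\textup{(b)}] $\sum_{b\in B}b\ne0$.
\item[\textup{(c)}] Let $N_0$ be the splitting field of $\psi(Y)+v$ over $\mathbb C(v)$. Then $\mathrm{Gal}(N_0/\mathbb C(v))$ is the
full symmetric group on the $n-1$ roots, and a finite place $v=v_0$ ramifies in $N_0$ if and only if $-v_0\in B$.
\item[\textup{(d)}] If $\theta$ is transcendental over $N_0$, then the Galois group of $\psi(Y)+v$ over $\mathbb C(v,\theta)$ is the full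
symmetric group on the roots.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Differentiating $(Y-1)\psi=Y^n-1$ gives
\begin{equation}\label{eq:diff}
\psi+(Y-1)\psi'=nY^{n-1}.
\end{equation}
Multiplying by $Y-1$ gives
\[
(Y-1)^2\psi'(Y)=g(Y):=(n-1)Y^n-nY^{n-1}+1,\qquad g'(Y)=n(n-1)Y^{n-2}(Y-1).
\]
As $g(0)=1$, all roots of $g$ other than $1$ are simple, and $\psi'(1)=n(n-1)/2\ne0$. So the $n-2$ roots of $\psi'$ are
simple and different from $0$ and $1$. At a root $y$ of $\psi'$, \eqref{eq:diff} gives the critical value
$b=\psi(y)=ny^{n-1}\ne0$. Dividing $g(y)=0$ by $y^{n-1}$ gives $(n-1)y=n-y^{-(n-1)}=n-n/b$. So $b$ determines $y$.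

(b) The roots of $g$, with multiplicity, have elementary symmetric functions $e_1=\frac n{n-1}$ and
$e_2=\dots=e_{n-1}=0$. By Newton's identities the sum of their $(n-1)$-st powers is $e_1^{n-1}$. The root $1$ is double and the
other roots are the critical points, so by the formula $b=ny^{n-1}$,
\[
\sum_{b\in B}b=n\Big(\big(1+\tfrac1{n-1}\big)^{n-1}-2\Big)>0,
\]
because $(1+\frac1m)^m>2$ for $m\ge2$.

(c) Put $\varepsilon=v-v_0$. Since $\mathbb C$ is algebraically closed, inertia groups are decomposition groups, so the inertia group at a
place of $N_0$ over $v_0$ is the Galois group of $\psi(Y)+v$ over $\mathbb C((\varepsilon))$, acting on the roots. If $-v_0\notin B$, then $\psi(Y)+v_0$ has distinct roots, and by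
Hensel's lemma $\psi(Y)+v$ splits over $\mathbb C((\varepsilon))$. So $v_0$ is unramified. If $-v_0\in B$, then by (a) $\psi(Y)+v_0$ has one
double root $y_0$ and $n-3$ simple roots. By Hensel's lemma the monic polynomial $\psi(Y)+v$ is, over $\mathbb C[[\varepsilon]]$, the product of
$n-3$ monic linear factors and a quadratic $(Y-y_0)^2+\alpha(Y-y_0)+\beta$ with $\alpha,\beta\in\varepsilon\mathbb C[[\varepsilon]]$. At $Y=y_0$ the
product is $\psi(y_0)+v_0+\varepsilon=\varepsilon$ and the linear factors are units, so $\beta$ is $\varepsilon$ times a unit. The quadratic is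
Eisenstein in $Y-y_0$, hence irreducible over $\mathbb C((\varepsilon))$, and the inertia group is generated by a transposition of the roots.
So $v_0$ ramifies.

Let $H$ be the subgroup generated by the inertia groups at all places of $N_0$ over finite $v_0$. It is normal, and its fixed field, of degree $d$
over $\mathbb C(v)$ and genus $\gamma$, is unramified outside $\infty$. The Riemann--Hurwitz formula gives
$-2\le2\gamma-2\le-2d+(d-1)$, so $d=1$. Hence the Galois group is generated by transpositions. It is transitive, because
$\psi(Y)+v$ is linear in $v$ and so irreducible. A transitive group generated by transpositions is the full symmetric group.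

(d) $\mathrm{Gal}(N_0(\theta)/\mathbb C(v,\theta))=\mathrm{Gal}(N_0/\mathbb C(v))$ when $\theta$ is transcendental over $N_0$.
\end{proof}

Let $Z\subset\Omega$ be the set of the $n-1$ roots of $G$ other than $\theta$, and $N=K(Z)$. By \eqref{eq:dim}, $Z$ consists of the
elements $\theta y$ with $\psi(y)+v=0$. Since $\theta$ is transcendental over $\mathbb C(v)$, and hence over its algebraic extensions in $\Omega$,
Lemma~\ref{lem:psi}(d) gives $\mathrm{Gal}(N/K)=\mathrm{Sym}(Z)$. Hence $\mathrm{Gal}(N/K_0)$ has
order $n\cdot(n-1)!$ and is the full symmetric group on the roots of $G$.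

\begin{proposition}\label{prop:domain}
$R_2$ is a domain, and its fraction field is $L=R_2\otimes_{\mathbb C[u,w]}K_0$. There is an embedding $L\subset\Omega$ over $K_0$ with
$-x=\theta$ and $P_i=\prod_{t\in T_i}(z-t)$ for $2\le i\le s$, where $Z=T_2\sqcup\dots\sqcup T_s$ and $|T_i|=n_i$.
For this embedding, $K\subset L\subset N$ and
\begin{equation}\label{eq:gal}
\mathrm{Gal}(N/L)=\prod_{i=2}^s\mathrm{Sym}(T_i),\qquad[L:K]=\frac{(n-1)!}{\prod_{i\ge2}n_i!}.
\end{equation}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:free}, $L$ is a $K_0$-algebra of dimension $\nu$. By (U), the $K_0$-homomorphisms $L\to\Omega$ correspond to the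
factorizations of $G$ over $\Omega$ into monic factors of degrees $n_1,\dots,n_s$ (since $n-q\ge2$, the terms $uz+w$ are
allowed in (U)). As $G$ has $n$ distinct roots, there are $n!/\prod n_i!=\nu$ of these. Distinct homomorphisms to a field are
linearly independent, so $L\otimes_{K_0}\Omega\to\Omega^\nu$ is an isomorphism. Thus $L$ is reduced, hence a finite product of fields.
Each factor has an embedding into $\Omega$ over $K_0$, and homomorphisms through different factors lie in different orbits of
$\mathrm{Gal}(\Omega/K_0)$. But this group acts on the roots of $G$ through the full symmetric group, hence transitively on the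
factorizations. So $L$ is a field. As $R_2$ is free over $\mathbb C[u,w]$, it is contained in $L$. It is therefore a domain, and
$L$ is its fraction field.

Any factorization with first factor $z-\theta$ gives an embedding as described. The ring $S$ is generated by $x$ and the
coefficients of the $P_i$ with $2\le i<s$, so $L$ is generated over $K=K_0(\theta)$ by the coefficients of the $P_i$, $i\ge2$.
These lie in $N$, and an element of $\mathrm{Sym}(Z)=\mathrm{Gal}(N/K)$ fixes them if and only if it preserves each $T_i$. This
gives \eqref{eq:gal}.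
\end{proof}

\section{Proof of Theorem~\ref{thm:B1}}\label{sec:proof}

Proposition~\ref{prop:linear} will reduce the theorem to lifts with $F(x)=x$. For these, the factors $P_i^F$ turn out to be factors of
$\psi(Y)+\lambda_1v$ in disguise, and we compare the field they generate with $L$.

\begin{proposition}\label{prop:main}
Let $F$ be admissible with $F(x)=x$.
\begin{itemize}
\item[\textup{(a)}] If $\lambda_1=0$, there is a partition $\mu_n\setminus\{1\}=\Sigma_2\sqcup\dots\sqcup\Sigma_s$ with $|\Sigma_i|=n_i$
such that $P_i^F=\prod_{\zeta\in\Sigma_i}(z+\zeta x)$ in $S[z]$ for $2\le i\le s$.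
\item[\textup{(b)}] If $\lambda_1\ne0$, there is a permutation $\sigma$ of $\{2,\dots,s\}$ with $n_{\sigma(i)}=n_i$ and
$P_i^F=P_{\sigma(i)}$ in $S[z]$ for $2\le i\le s$.
\end{itemize}
\end{proposition}

\begin{proof}
By Proposition~\ref{prop:linear}, $\lambda=1$. We use the embedding $R_2\subset L\subset\Omega$ of
Proposition~\ref{prop:domain}, so $\theta=-x$.

\emph{Eliminating $\ell$.} In $R_2[z]$ the first factor on the left of both $\prod P_i=z^n+uz+w$ and \eqref{eq:R2} is $z-\theta$. Putting $z=\theta$ gives
\[
\theta^n+u\theta+w=0,\qquad\theta^n+\lambda_1u\theta+w+\ell u=0 .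
\]
Subtracting, $u\big((\lambda_1-1)\theta+\ell\big)=0$. Since $R_2$ is a domain and $u\ne0$ in it, $\ell=(1-\lambda_1)\theta$ in $R_2$. The right
side of \eqref{eq:R2} becomes $z^n-\theta^n+\lambda_1u(z-\theta)$, and canceling the monic factor $z-\theta$ we obtain
\begin{equation}\label{eq:key}
\prod_{i=2}^sP_i^F=\Theta(z)+\lambda_1u\quad\text{in }R_2[z],\qquad
\Theta(z)=\frac{z^n-\theta^n}{z-\theta}=\prod_{\zeta\in\mu_n\setminus\{1\}}(z-\zeta\theta).
\end{equation}

\emph{Case $\lambda_1=0$.} By unique factorization in $L[z]$, $P_i^F=\prod_{\zeta\in\Sigma_i}(z-\zeta\theta)=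
\prod_{\zeta\in\Sigma_i}(z+\zeta x)$ for some partition of $\mu_n\setminus\{1\}$ as in (a). This is an equality in $R_2[z]$ between coefficients of
degree $\le n_i\le q$, so it holds in $S[z]$ by Lemma~\ref{lem:free}.

\emph{Case $\lambda_1\ne0$: equality of fields.} Since $u=v\theta^{n-1}$ and $\Theta(\theta Y)=\theta^{n-1}\psi(Y)$, the roots of the right side of
\eqref{eq:key} form the set
\[
Z'=\{\theta y:\psi(y)+\lambda_1v=0\}.
\]
Lemma~\ref{lem:psi} applies with $v'=\lambda_1v$ in place of $v$, because $\mathbb C(v)=\mathbb C(v')$. So $|Z'|=n-1$, and with $N'=K(Z')$ we have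
$\mathrm{Gal}(N'/K)=\mathrm{Sym}(Z')$. The root sets $T_i'$ of the $P_i^F$ ($i\ge2$) form a partition of $Z'$ with $|T'_i|=n_i$. Let $L'$ be
the field generated over $K$ by the coefficients of all $P_i^F$, $i\ge2$. It is the fixed field in $N'$ of $\prod_{i\ge2}\mathrm{Sym}(T_i')$, so
$[L':K]=(n-1)!/\prod_{i\ge2}n_i!=[L:K]$. But these coefficients lie in $R_2\subset L$, so $L'\subset L$, and hence
\[
L'=L .
\]

\emph{Equality of Galois closures.} A permutation of a finite set that moves $t$ to $t'\ne t$ does not preserve a subset
containing $t$ but not $t'$. Hence only the identity stabilizes all subsets of a given size, if these are neither empty nor the whole set. As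
$s-1\ge2$, the set $T_2$ is a proper nonempty subset of $Z$. A normal subgroup of $\mathrm{Sym}(Z)$ contained in $\mathrm{Gal}(N/L)$
stabilizes $T_2$, hence all subsets of size $|T_2|$, so it is trivial. Thus $N$ is the Galois closure of $L$ over $K$ in $\Omega$. In the same way $N'$ is the Galois closure of $L'$.
Therefore $N=N'$.

\emph{Comparing branch points.} Let $N_0,N_0'\subset\Omega$ be the splitting fields over $\mathbb C(v)$ of $\psi(Y)+v$ and
$\psi(Y)+\lambda_1v$. Then $N_0(\theta)=N=N'=N_0'(\theta)$, and $\theta$ is transcendental over the algebraic closure of $\mathbb C(v)$ in $\Omega$. The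
elements of $N_0'$ lie in $N_0(\theta)$ and are algebraic over $N_0$, hence lie in $N_0$. By symmetry $N_0=N_0'$. By
Lemma~\ref{lem:psi}(c), applied with $v$ and with $v'=\lambda_1v$, the finite places of $\mathbb C(v)$ ramified in this field are the $v_0$ with $-v_0\in B$,
and also the $v_0$ with $-\lambda_1v_0\in B$. So $\lambda_1^{-1}B=B$. Summing the elements of both sides gives
$\lambda_1^{-1}\sum_{b\in B}b=\sum_{b\in B}b$, and this sum is nonzero by Lemma~\ref{lem:psi}(b). Hence $\lambda_1=1$.

\emph{Identifying the factors.} Now $Z'=Z$, so each $T_i'$ is a subset of $Z$. Since the coefficients of $P_i^F$ lie in $L$, the set $T_i'$ is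
stable under $\mathrm{Gal}(N/L)=\prod_j\mathrm{Sym}(T_j)$, whose orbits are the $T_j$. So every $T_i'$ is a union of sets $T_j$. The
$s-1$ disjoint nonempty sets $T'_2,\dots,T'_s$ together use the $s-1$ sets $T_2,\dots,T_s$. Hence $T_i'=T_{\sigma(i)}$ for a permutation
$\sigma$ of $\{2,\dots,s\}$ with $n_{\sigma(i)}=n_i$. Thus $P_i^F=P_{\sigma(i)}$ in $R_2[z]$, and in $S[z]$ because all degrees are $\le q$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B1}]
Let $f$ be an endomorphism of $H^*(M;R)$, and let $R'$ and $F$ be as in Lemma~\ref{lem:lift}(a). By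
Proposition~\ref{prop:linear}, $F(x)=a\,x_{j,1}$ with $j<s$ and $n_j=1$, and $a\in R'\subset R$ because $F(x)$ has coefficients in
$R'$. If $a=0$, then $f=g_0$, which is $g_0\tau_{\mathrm{id}}$.

Let $a\ne0$. Gradings act on $S$ by the same formula and commute with graded endomorphisms. Since $j<s$, the block permutation
$\tau=\tau_{(1\,j)}$ (the identity if $j=1$) acts on $S$ by permuting variables. It fixes the product $P_1\cdots P_{s-1}$, hence also $P_s$ and
all $r_m$, so it preserves $I$. Therefore $\widetilde F=\tau F g_{a^{-1}}$ is admissible, with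
$\widetilde F(x)=x$ and $F=g_a\,\tau\,\widetilde F$. Apply Proposition~\ref{prop:main} to $\widetilde F$.

In case (a), $\widetilde F(x_{i,l})\in\mathbb Cx^l$ for all $i,l$, so for $i<s$ the polynomial $F(x_{i,l})$ lies in
$\mathbb Cx_{j,1}^l\cap S_{R'}=R'x_{j,1}^l$. Hence $f$ has image in $R[x_{j,1}]$.

In case (b), extend $\sigma$ by $\sigma(1)=1$ and put $\sigma'=(1\,j)\sigma$. For $i<s$ the polynomial $F(x_{i,l})$ equals $a^l$ times
the element $x_{\sigma'(i),l}$ of $S_{\mathbb Z}$. This formula holds in $S_{R'}$, hence $f(x_{i,l})=a^lx_{\sigma'(i),l}$ for $i<s$. As the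
$x_{i,l}$ with $i<s$ generate $H^*(M;R)$, we get $f=g_a\tau_{\sigma'}$.
\end{proof}

\begin{remark}
For $M(1,p,q)$ the last step of Proposition~\ref{prop:main} is where $p\ne q$ matters. The root set $T_2'$ has $p$ elements and is a
union of some of the orbits $T_2,T_3$, of sizes $p$ and $q$. If $p=q$ it may be $T_3$, and this is the block swap. The
hypothesis $p,q\ne1$ matters only in Proposition~\ref{prop:linear}, where it forces $j=1$. The hypothesis $s\ge3$ gives $n-q\ge2$, so that both
parameters $u,w$ exist, and it makes $T_2$ a proper subset of $Z$.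
\end{remark}

\section{Projective endomorphisms over $\mathbb Z$ and $\mathbb Q$}\label{sec:proj}

\begin{proof}[Proof of Theorem~\ref{thm:B2}]
We keep the ordering of blocks with $n_s=\max n_i\ge2$; in particular $j<s$ for every $j$ with $n_j=1$.

Let $f\ne g_0$ have image in $R[x_{j,1}]$. By the proof of Theorem~\ref{thm:B1}, $f(x)=a\,x_{j',1}$ with $a\in R\setminus\{0\}$,
$n_{j'}=1$, $j'<s$. The classes $x_{i,1}$ with $i<s$ form a basis of $H^2(M;R)$, so $j'=j$. In case (b) of
Proposition~\ref{prop:main}, $f$ would be $g_a\tau_{\sigma'}$ and so injective on $H^2(M;R)$, which has rank $s-1\ge2$; but the image of $f$ in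
$H^2$ has rank at most $1$. So case (a) holds, and undoing the normalization by $F=g_a\tau\widetilde F$ gives, for $2\le i\le s$,
\begin{equation}\label{eq:proj}
P_i^F=\prod_{\zeta\in\Sigma_i}(z+a\zeta x_{j,1})\quad\text{in }S[z],\qquad\mu_n\setminus\{1\}=\Sigma_2\sqcup\dots\sqcup\Sigma_s,\quad|\Sigma_i|=n_i .
\end{equation}
The $F(x_{i,l})$ with $i<s$ have coefficients in $R\subset\mathbb Q$. So do the $F(x_{s,l})$, since $x_{s,l}\in S_{\mathbb Z}$. As $a\in\mathbb Q\setminus\{0\}$, it follows that
$\prod_{\zeta\in\Sigma_i}(Y-\zeta)\in\mathbb Q[Y]$ for all $i\ge2$. Since $\Phi_d$ is irreducible over $\mathbb Q$, $\Sigma_i$ is the union of the sets of primitive $d$-th roots of unity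
with $d$ in some set $\Delta_i$ of divisors $d>1$ of $n$. The $\Delta_i$ form a partition of the set of all these divisors,
$\sum_{d\in\Delta_i}\varphi(d)=n_i$, and \eqref{eq:proj} becomes the formula of the theorem.

The data are determined by $f$. The number $a$ is determined by $f(x)$. For $2\le i<s$ the coefficients of $f(P_i)$ have degree $\le q$, so they lift
uniquely to $S$; the lift of $f(P_i)$ is \eqref{eq:proj}, and as $a\ne0$ its roots $-a\zeta x_{j,1}$ determine $\Sigma_i$ and $\Delta_i$. Finally $\Delta_s$ is the
complement of the other $\Delta_i$.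

Conversely, let $a\ne0$ and $\Delta_2,\dots,\Delta_s$ be given. The displayed polynomials are monic of degree $n_i$ and
homogeneous in $z$ and $x_{j,1}$, with coefficients in $R[x_{j,1}]$. Together with $f(P_1)=z+ax_{j,1}$, which corresponds to the divisor $d=1$, their
product is $z^n-(-ax_{j,1})^n$, because $\prod_{d\mid n}\Phi_d(Y)=Y^n-1$. Putting $z=-x_{j,1}$ in \eqref{eq:rel} shows that $x_{j,1}^n=0$ in
$H^*(M;R)$. So the product is $z^n$, the relation \eqref{eq:rel} is respected, and $f$ is a well-defined endomorphism with image in
$R[x_{j,1}]$. It is not $g_0$, since $f(x)=ax_{j,1}\ne0$.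
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor}]
Let $1,p,q$ be distinct. By Theorem~\ref{thm:A}, an endomorphism that is not grading is projective and different from $g_0$. Conversely,
a projective endomorphism $f\ne g_0$ is not grading, because $g_a$ with $a\ne0$ is injective on $H^2$, which has rank $2$, while the image
of $f$ in $H^2$ has rank at most $1$. By Theorem~\ref{thm:B2} with $j=1$, such $f$ exist if and only if the divisors $d>1$ of $n$ can
be divided into sets $\Delta_2,\Delta_3$ with $\sum_{d\in\Delta_2}\varphi(d)=p$ and $\sum_{d\in\Delta_3}\varphi(d)=q$. The second equation follows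
from the first, as $\sum_{d\mid n,\,d>1}\varphi(d)=n-1=p+q$. If $n$ is prime, the only divisor $d>1$ is $n$, and $\varphi(n)=n-1>p$. Since $p>0$, no set
$\Delta_2$ exists.

If $p=q\ge2$, the swap of the last two blocks fixes $x_{1,1}$ and sends $x_{2,1}$ to $x_{3,1}=-x_{1,1}-x_{2,1}$. If
exactly one of $p,q$ is $1$, say $p=1<q$, the swap of the first two blocks interchanges $x_{1,1}$ and $x_{2,1}$. In both cases
$x_{1,1},x_{2,1}$ is a basis of $H^2$. The swap is invertible on $H^2$, so it is not projective, and it does not act on $H^2$ as a scalar,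
so it is not grading.
\end{proof}

\begin{thebibliography}{1}
\bibitem{SM}
\emph{Self-maps of flag manifolds},
\url{http://www.ams.org/journals/tran/1981-267-02/S0002-9947-1981-0626481-9/S0002-9947-1981-0626481-9.pdf}.
\end{thebibliography}

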